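\title{Product states maximize the few-body sector lengths of many qubits}

\begin{abstract}
The sector length $A_k(\rho)$ of an $n$-qubit state $\rho$ is the sum of the squared expectation values of all Pauli strings that act nontrivially on exactly $k$ qubits. A pure product state has $A_k=\binom nk$. We prove the conjecture that for every $k$ this value is the maximum of $A_k$ once $n$ is large enough, and we show that $n\ge 111k$ suffices. For odd $k$ the bound is spectral: it follows from the eigenvalues of an operator on two copies of the system. For even $k$ the spectral bound fails, and we reduce the problem to $k=2$ by measuring all but three qubits on two copies of the state. We determine the maximizers for large $n$ and show that the smallest admissible number of qubits grows linearly in $k$.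
\end{abstract}

\section{Sector lengths and the product-state value}\label{sec:intro}

A \emph{state} of $n$ qubits is a positive semidefinite operator $\rho$ of trace one on $(\mathbb C^2)^{\otimes n}$. It is \emph{pure} if it has rank one, in which case we identify it with a unit vector in its range, and it is \emph{supported on} a subspace if its range lies in that subspace. Let $|0\rangle,|1\rangle$ be the standard basis of $\mathbb C^2$, let $I$ be the identity, and let
\[
\sigma_1=X=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad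
\sigma_2=Y=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad
\sigma_3=Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}
\]
be the Pauli matrices. A \emph{Pauli string} is a product $P=P_1\otimes\cdots\otimes P_n$ with $P_i\in\{I,X,Y,Z\}$, and its \emph{weight} is the number of factors different from $I$. For $S\subseteq[n]=\{1,\dots,n\}$ let $\mathcal B_S$ be the set of the $3^{|S|}$ strings with $P_i\ne I$ exactly for $i\in S$. With $\langle P\rangle_\rho=\operatorname{Tr}[P\rho]$ we put
\[
a_S(\rho)=\sum_{P\in\mathcal B_S}\langle P\rangle_\rho^2,\qquad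
A_k(\rho)=\sum_{|S|=k}a_S(\rho),\qquad
\alpha_k(\rho)=\frac{A_k(\rho)}{\binom nk}\qquad(0\le k\le n).
\]
The number $A_k(\rho)$ is the \emph{sector length}, and $\alpha_k(\rho)$ is the average of $a_S(\rho)$ over all $k$-element sets $S$.

The $4^n$ Pauli strings are Hermitian and satisfy $\operatorname{Tr}[PP']=2^n\delta_{P,P'}$, so they form an orthogonal basis of the operators. Hence $\rho=2^{-n}\sum_P\langle P\rangle_\rho P$ and
\begin{equation}\label{eq:purity}
\sum_{S\subseteq[n]}a_S(\rho)=\sum_{k=0}^nA_k(\rho)=2^n\operatorname{Tr}\rho^2\le 2^n,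
\end{equation}
with equality exactly for pure states. All pure states thus have the same total $2^n$, and the sector lengths record how this total is distributed over correlations among $k$ qubits. For $|0\rangle^{\otimes n}$ only the strings made of $I$ and $Z$ have nonzero expectation value, and that value is $1$. So $a_S=1$ for all $S$, and $A_k=\binom nk$. How large can $A_k$ be for other states?

Always $A_0=1$. For one qubit \eqref{eq:purity} reads $1+a_{\{1\}}\le2$, and this gives $A_1\le n$ for every $n$ (see (F1) below). For $k\ge2$ entanglement can help. In the next example we use that $a_S$ is multiplicative: if $\rho=\varphi\otimes\psi$ with $\varphi$ on $T$ and $\psi$ on $[n]\setminus T$, then expectation values of Pauli strings factorize, so $a_S(\rho)=a_{S\cap T}(\varphi)\,a_{S\setminus T}(\psi)$.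

\begin{example}[One Bell pair]\label{ex:bell}
The Bell state $(|00\rangle+|11\rangle)/\sqrt2$ has $\langle X\otimes X\rangle=\langle Z\otimes Z\rangle=1$ and $\langle Y\otimes Y\rangle=-1$. Together with $I\otimes I$ these strings exhaust the total $4$ in \eqref{eq:purity}, so $a_{\{1,2\}}=3$ and $a_{\{1\}}=a_{\{2\}}=0$. Let $\rho$ be the product of a Bell state and $|0\rangle^{\otimes(n-2)}$, and let $2\le k\le n$. Then $a_S$ equals $1$, $0$ or $3$ according to whether $S$ contains none, one or both of the qubits $1,2$. Therefore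
\[
A_k(\rho)-\binom nk=2\binom{n-2}{k-2}-2\binom{n-2}{k-1}=2\binom{n-2}{k-2}\Bigl(1-\frac{n-k}{k-1}\Bigr),
\]
which is positive exactly when $n\le 2k-2$.
\end{example}

Entangling two qubits raises $a_S$ on the sets that contain both and lowers it on the sets that contain only one. For fixed $k$ and large $n$ the sets of the second kind are far more numerous. This suggests the following conjecture, posed in \cite{thesis}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every integer $k\ge0$ there is an $n_0\ge k$ such that $A_k(\rho)\le\binom nk$ for all $n\ge n_0$ and all states $\rho$ of $n$ qubits.}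
\medskip

The statement is known for $k\in\{2,3\}$; we do not use this. Call an integer $n_0\ge k$ \emph{valid for $k$} if it has the property in the conjecture.

\begin{theorem}\label{thm:main}
The conjecture holds. The following values $n_0(k)$ are valid: $n_0(0)=0$; $n_0(k)=28k$ for odd $k$; $n_0(2)=3$; $n_0(4)=12$; and $n_0(k)=111k$ for even $k\ge4$.
\end{theorem}

The counting in Example~\ref{ex:bell} does not apply when all qubits are entangled at once, and then the parity of $k$ matters. Write $|\mathbf 0\rangle=|0\rangle^{\otimes n}$ and $|\mathbf 1\rangle=|1\rangle^{\otimes n}$.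

\begin{example}[The span of $|\mathbf 0\rangle$ and $|\mathbf 1\rangle$]\label{ex:span}
Let $\rho$ be supported on $\operatorname{span}\{|\mathbf 0\rangle,|\mathbf 1\rangle\}$, put $\pi_0=\langle\mathbf 0|\rho|\mathbf 0\rangle$ and $\pi_1=\langle\mathbf 1|\rho|\mathbf 1\rangle=1-\pi_0$, and let $|S|=k$ with $1\le k<n$. A string $P\in\mathcal B_S$ has a factor $I$, so $\langle\mathbf 0|P|\mathbf 1\rangle=\prod_i\langle0|P_i|1\rangle=0$. Since $X$ and $Y$ have zero diagonal, $\langle\mathbf 0|P|\mathbf 0\rangle$ and $\langle\mathbf 1|P|\mathbf 1\rangle$ vanish unless all nontrivial factors of $P$ are $Z$, and then they equal $1$ and $(-1)^k$. Hence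
\[
a_S(\rho)=\bigl(\pi_0+(-1)^k\pi_1\bigr)^2 .
\]
For even $k$ every such state has $A_k=\binom nk$; for odd $k$ this happens only if $\pi_0\pi_1=0$.
\end{example}

For large $n$ there are no other maximizers. A \emph{local unitary} is a product $U=U_1\otimes\cdots\otimes U_n$ of unitaries on $\mathbb C^2$, acting on states by $\rho\mapsto U\rho U^*$.

\begin{theorem}\label{thm:equality}
\begin{itemize}
\item[(a)] Let $k$ be odd and $n\ge28k$. Then $A_k(\rho)=\binom nk$ if and only if $\rho$ is a pure product state.
\item[(b)] Let $k$ be even, and let either $k=2$, $n\ge5$ or $k\ge4$, $n\ge111k$. Then $A_k(\rho)=\binom nk$ if and only if, up to a local unitary, $\rho$ is supported on $\operatorname{span}\{|\mathbf 0\rangle,|\mathbf 1\rangle\}$. Moreover, for even $k\ge4$ and $n\ge111k$ every state satisfies $1-\alpha_k\ge\frac2{51}(1-\alpha_2)$.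
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:lower}
Any valid $n_0(k)$ satisfies $n_0(k)\ge k+1$ for $k\ge2$, and $n_0(k)>\frac32k$ if $4\mid k$ and $k\ge4$. Hence the smallest valid $n_0(k)$ is $\Theta(k)$.
\end{theorem}

Section~\ref{sec:copies} writes $A_k$ as an expectation value on two copies of $\rho$. This leads to averages of products of numbers that take only two values, and Section~\ref{sec:means} gives the recurrence that controls them. Odd $k$ is treated in Section~\ref{sec:odd}, even $k$ in Sections~\ref{sec:even} and~\ref{sec:equality}, and Theorem~\ref{thm:lower} in Section~\ref{sec:lower}.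

\section{Two copies, triplets and singlets}\label{sec:copies}

For $T\subseteq[n]$ write $T^c=[n]\setminus T$. The \emph{marginal} $\rho_T=\operatorname{Tr}_{T^c}\rho$ is the state of the qubits in $T$ determined by $\operatorname{Tr}[B\rho_T]=\operatorname{Tr}[(B\otimes I)\rho]$ for all operators $B$ on these qubits; we write $\rho_i$ for $\rho_{\{i\}}$. We use three standard facts.
\begin{itemize}
\item[(F1)] If $S\subseteq T$, then $a_S(\rho)=a_S(\rho_T)$. So \eqref{eq:purity} gives $\operatorname{Tr}\rho_T^2=2^{-|T|}\sum_{S\subseteq T}a_S(\rho)$. Moreover, for $k\le N\le n$ the number $\alpha_k(\rho)$ is the average of $\alpha_k(\rho_T)$ over all $N$-element sets $T$, because a uniform $k$-subset of a uniform $N$-subset is a uniform $k$-subset.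
\item[(F2)] If $\rho$ is pure, then $\operatorname{Tr}\rho_T^2=\operatorname{Tr}\rho_{T^c}^2$. Indeed, if the coefficients of the unit vector are arranged in a matrix $M$ with rows indexed by a basis for $T$ and columns by a basis for $T^c$, the two marginals are $MM^*$ and $(M^*M)^{\top}$.
\item[(F3)] If $\Pi$ is an orthogonal projector and $\operatorname{Tr}[\Pi\rho]=1$, then $\rho$ is supported on the range of $\Pi$. Indeed, for a spectral decomposition $\rho=\sum_sw_s|\psi_s\rangle\langle\psi_s|$ with $w_s>0$ we have $0=\operatorname{Tr}[(I-\Pi)\rho]=\sum_sw_s\|(I-\Pi)\psi_s\|^2$.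
\end{itemize}

The quantity $a_S$ is quadratic in $\rho$ and therefore linear in $\rho\otimes\rho$. We shall also need its bilinear version: for states $\varphi,\psi$ of the same qubits put
\[
b_S(\varphi,\psi)=\sum_{P\in\mathcal B_S}\langle P\rangle_\varphi\langle P\rangle_\psi,
\]
so that $b_\emptyset=1$ and $a_S(\rho)=b_S(\rho,\rho)$. On two copies of the system let $V_i$ act as $X\otimes X+Y\otimes Y+Z\otimes Z$ on the two copies of qubit $i$ and as the identity elsewhere, and let $V_S=\prod_{i\in S}V_i$. Expanding the product gives $V_S=\sum_{P\in\mathcal B_S}P\otimes P$, hence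
\begin{equation}\label{eq:twocopy}
b_S(\varphi,\psi)=\operatorname{Tr}[(\varphi\otimes\psi)V_S].
\end{equation}
The operator $\mathrm{SWAP}$ that exchanges the factors of $\mathbb C^2\otimes\mathbb C^2$ satisfies $\operatorname{Tr}[(B\otimes C)\,\mathrm{SWAP}]=\operatorname{Tr}[BC]$. Its coefficient at $P\otimes P'$ in the Pauli basis is therefore $\frac14\operatorname{Tr}[PP']=\frac12\delta_{P,P'}$, which means that
\[
V_i=2\,\mathrm{SWAP}_i-I .
\]
The operator $\mathrm{SWAP}$ is $+1$ on the three-dimensional symmetric subspace (the \emph{triplet} space) and $-1$ on the \emph{singlet} $(|01\rangle-|10\rangle)/\sqrt2$. So $V_i$ has the eigenvalue $1$ on triplets and $-3$ on the singlet. The $V_i$ act on different sites and commute. Since $\mathrm{SWAP}_i$ commutes with $U\otimes U$ for every local unitary $U$, formula \eqref{eq:twocopy} also shows that each $a_S$, and hence each $A_k$, is invariant under local unitaries.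

\section{Symmetric means of two-valued sequences}\label{sec:means}

For real numbers $v_1,\dots,v_N$ let $e_m$ be the $m$th elementary symmetric polynomial, let $t=e_1=\sum_iv_i$, and let
\[
E_m=E_m(v)=\binom Nm^{-1}e_m(v)\qquad(0\le m\le N),\qquad E_{-1}=0 .
\]
Thus $E_m$ is the average of $\prod_{i\in S}v_i$ over all $m$-element sets $S$. If the $m$ indices were drawn with replacement, the average would be $(t/N)^m$, so one expects $E_m\approx(t/N)^m$ for $m\ll N$. When the $v_i$ take only two values, they satisfy a common quadratic equation, and the approximation is made precise by an exact recurrence.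

\begin{lemma}\label{lem:rec}
Suppose that $v_i^2=\kappa+\theta v_i$ for all $i$. Then for $0\le m\le N-1$
\[
(N-m)E_{m+1}=(t-\theta m)E_m-\kappa m\,E_{m-1}.
\]
\end{lemma}

\begin{proof}
For $m=0$ this says $NE_1=t$. Let $m\ge1$, and let $e^{(i)}_l$ be the elementary symmetric polynomial of degree $l$ in the variables other than $v_i$. A monomial of degree $l+1$ contains $l+1$ variables, and a monomial of degree $l$ omits $N-l$ variables, so $\sum_iv_ie_l^{(i)}=(l+1)e_{l+1}$ and $\sum_ie_l^{(i)}=(N-l)e_l$. Multiply $e_m=e_m^{(i)}+v_ie_{m-1}^{(i)}$ by $v_i$ and sum over $i$: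
\[
te_m=(m+1)e_{m+1}+\sum_i(\kappa+\theta v_i)e_{m-1}^{(i)}=(m+1)e_{m+1}+\kappa(N-m+1)e_{m-1}+\theta m\,e_m .
\]
Now divide by $\binom Nm$ and use $(m+1)\binom N{m+1}=(N-m)\binom Nm$ and $(N-m+1)\binom N{m-1}=m\binom Nm$.
\end{proof}

Three times we shall need that a solution of such a recurrence stays positive when the leading coefficient is large. Positivity alone does not survive the induction because of the negative last term; a lower bound on the ratio of consecutive terms does.

\begin{lemma}\label{lem:pos}
Let $\kappa\ge0$, $\beta>0$ and $1\le K\le N$. Let $y_{-1}=0$, $y_0=1$ and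
\[
(N-m)y_{m+1}=s_my_m-\kappa m\,y_{m-1},\qquad s_m-\frac{\kappa m}{\beta}\ge\beta N\qquad(0\le m<K).
\]
Then $y_m>0$ for $0\le m\le K$.
\end{lemma}

\begin{proof}
We show $y_{m+1}\ge\beta y_m>0$ for $0\le m<K$. For $m=0$ we have $y_1=s_0/N\ge\beta$. If $y_m\ge\beta y_{m-1}>0$, then $(N-m)y_{m+1}\ge(s_m-\kappa m/\beta)y_m\ge\beta Ny_m\ge\beta(N-m)y_m$.
\end{proof}

\section{Odd $k$: a spectral bound}\label{sec:odd}

By \eqref{eq:twocopy}, $\alpha_k(\rho)=\operatorname{Tr}[(\rho\otimes\rho)\mu_k]$ with $\mu_k=\binom nk^{-1}\sum_{|S|=k}V_S$. We diagonalize $\mu_k$. For $J\subseteq[n]$ let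
\[
\Pi_J=\prod_{i\in J}\tfrac12(I-\mathrm{SWAP}_i)\prod_{i\notin J}\tfrac12(I+\mathrm{SWAP}_i)
\]
be the projector onto the vectors that are singlets at the sites in $J$ and triplets at the other sites. These projectors sum to the identity. On the range of $\Pi_J$ the operator $V_i$ acts as $-3$ for $i\in J$ and as $1$ for $i\notin J$, so $\mu_k$ acts as the scalar $\lambda_k(|J|)$, where $\lambda_k(j)$ is the mean $E_k$ of a sequence of $j$ values $-3$ and $n-j$ values $1$. Consequently
\begin{equation}\label{eq:spectral}
\alpha_k(\rho)=\sum_{j=0}^np_j\lambda_k(j),\qquad p_j=\sum_{|J|=j}\operatorname{Tr}[(\rho\otimes\rho)\Pi_J]\ge0,\qquad\sum_jp_j=1 .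
\end{equation}
Here $p_j$ is the probability of finding exactly $j$ singlets, and $\lambda_k(0)=1$.

For $k=1$ we have $\lambda_1(j)=u$, where $u=1-4j/n\in[-3,1]$, and this is less than $1$ for $j\ge1$. In general $\lambda_k(j)\approx u^k$, and for odd $k$ the function $u^k$ is less than $1$ on $[-3,1)$. The approximation alone is not a proof. Near $u=1$ the margin is small: a $k$-set contains a given site with probability $k/n$, so $\lambda_k(1)=1-4k/n$. For $u<-1$ the eigenvalue is large in absolute value, and its sign has to be controlled. Some condition on $n$ is needed, since $\lambda_k(2)=9$ for $n=k\ge2$. This leads to three cases.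

\begin{proposition}\label{prop:odd}
Let $k$ be odd and $n\ge28k$. Then $\lambda_k(j)<1$ for $1\le j\le n$.
\end{proposition}

\begin{proof}
Fix $j\ge1$, let $E_m=\lambda_m(j)$ and $t=n-4j$. Both $1$ and $-3$ satisfy $v^2=3-2v$, so Lemma~\ref{lem:rec} gives
\begin{equation}\label{eq:recodd}
(n-m)E_{m+1}=(t+2m)E_m-3m\,E_{m-1}\qquad(0\le m<k).
\end{equation}

\emph{Case $|t|\le n-6k$.} We show $|E_m|<1$ for $1\le m\le k$. First, $|E_1|=|t|/n<1$. If $1\le m<k$, $|E_m|<1$ and $|E_{m-1}|\le1$, then
\[
|E_{m+1}|<\frac{|t|+2m+3m}{n-m}\le\frac{n-6k+5m}{n-m}\le1 .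
\]

\emph{Case $t>n-6k$.} Apply Lemma~\ref{lem:pos} with $N=n$, $K=k$, $\kappa=3$, $\beta=\frac12$ and $s_m=t+2m$. Its hypothesis holds because $s_m-6m\ge n-6k-4m\ge n-10k\ge n/2$. So $E_m>0$ for $0\le m\le k$. Subtracting $(n-m)E_m$ from \eqref{eq:recodd} and using $t-n=-4j$, we get
\[
(n-m)(E_{m+1}-E_m)=3m(E_m-E_{m-1})-4jE_m .
\]
For $m=0$ the right side is $-4j<0$, and if $E_m<E_{m-1}$, it is negative for $m$ as well. Hence $E_k<E_{k-1}<\dots<E_0=1$.

\emph{Case $t<-(n-6k)$.} Put $y_m=(-1)^mE_m$. Multiplying \eqref{eq:recodd} by $(-1)^{m+1}$ gives $(n-m)y_{m+1}=(|t|-2m)y_m-3m\,y_{m-1}$. Apply Lemma~\ref{lem:pos} with the same parameters and $s_m=|t|-2m$. Now $s_m-6m\ge n-6k-8m\ge n-14k\ge n/2$, where the last step is the hypothesis $n\ge28k$. So $y_k>0$, and since $k$ is odd, $E_k=-y_k<0$.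
\end{proof}

The parity of $k$ enters only in the last line of the proof.

\begin{proof}[Proof of Theorem~\ref{thm:main} for odd $k$ and of Theorem~\ref{thm:equality}(a)]
By \eqref{eq:spectral} and Proposition~\ref{prop:odd}, $\alpha_k(\rho)\le1$, with equality if and only if $p_0=1$. The condition $p_0=1$ holds if and only if at each site $i$ the probability of a singlet is zero. This probability is
\[
\operatorname{Tr}\bigl[(\rho\otimes\rho)\tfrac12(I-\mathrm{SWAP}_i)\bigr]=\tfrac12\bigl(1-\operatorname{Tr}\rho_i^2\bigr),
\]
so equality holds if and only if every $\rho_i$ is pure. If $\rho_i=|\psi_i\rangle\langle\psi_i|$ for all $i$, then by (F3) $\rho$ is supported on the range of each projector $|\psi_i\rangle\langle\psi_i|\otimes I$, and the intersection of these ranges is spanned by $\psi_1\otimes\cdots\otimes\psi_n$. Conversely, a pure product state has pure one-qubit marginals.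
\end{proof}

\section{Even $k$: reduction to two-body correlations}\label{sec:even}

The bound for odd $k$ did not use that the two-copy state has the form $\rho\otimes\rho$: it shows that $\mu_k\le I$. For even $k\ge2$ this is false for every $n$, since $\lambda_k(n)=3^k$. The product form of $\rho\otimes\rho$ must now be used, and we first see how it helps for $k=2$.

\subsection{The case $k=2$}

For a state $\varphi$ of $N$ qubits let $w(\varphi)$ be the real vector of the expectation values $\langle P\rangle_\varphi$ of all Pauli strings of weight $2$. Then $\|w(\varphi)\|^2=A_2(\varphi)$, and $\sum_{|Q|=2}b_Q(\varphi,\psi)$ is the inner product $w(\varphi)\cdot w(\psi)$.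

\begin{lemma}\label{lem:two}
Let $N\ge3$. Every state of $N$ qubits has $A_2\le\binom N2$, and every pure state of three qubits has $A_2=3$. For all $N$-qubit states $\varphi,\psi$ we have $\sum_{|Q|=2}b_Q(\varphi,\psi)\le\binom N2$.
\end{lemma}

\begin{proof}
Let $\rho$ be a pure state of three qubits. By (F1) and (F2), $\frac14(1+a_{\{i\}}+a_{\{j\}}+a_{\{i,j\}})=\frac12(1+a_{\{l\}})$ whenever $\{i,j,l\}=\{1,2,3\}$. Summing over the three choices of $l$ gives $\frac14(3+2A_1+A_2)=\frac12(3+A_1)$, that is, $A_2=3$. A mixed state is a convex combination of pure states, and $A_2$ is convex as a sum of squares of linear functionals, so $\alpha_2\le1$ for all states of three qubits. By (F1) this extends to all $N\ge3$. The last claim is the Cauchy--Schwarz inequality for $w(\varphi)$ and $w(\psi)$.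
\end{proof}

The Bell state, with $A_2=3>1$, shows that the lemma fails for $N=2$.

\subsection{Measuring both copies}

In the approximation of Section~\ref{sec:odd}, $1-\alpha_k$ is the expectation value of $1-u^k$, and for even $k$
\[
1-u^k=(1+u^2+\dots+u^{k-2})(1-u^2).
\]
The first factor is at least $1$. The second factor is negative for $u<-1$, but by Lemma~\ref{lem:two} its exact counterpart $I-\mu_2$ has nonnegative expectation value in every product $\varphi\otimes\psi$. To use both facts together, we evaluate the two factors on disjoint sets of qubits: we measure the first factor on a set $R$ and take the expectation value of the second in the state that is left on $R^c$.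

The difficulty is that this state must again be a product $\varphi\otimes\psi$. Measuring $V_i$ is a joint measurement on the two copies and can destroy the product form: if $\rho$ is the Bell state and a singlet is found at site $1$, the two copies of qubit $2$ are left in the singlet. We therefore view $V_i$ as three times the average of $\sigma_\gamma\otimes\sigma_\gamma$ over $\gamma\in\{1,2,3\}$, choose $\gamma$ at random, and measure $\sigma_\gamma$ on each copy separately. The price is that the values $1,-3$ are replaced by $3,-3$.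

Let $R\subseteq[n]$ with $|R|=r$. For $c\in\{1,2,3\}^R$ and $x\in\{\pm1\}^R$ put
\[
\Pi^c_x=\bigotimes_{i\in R}\tfrac12(I+x_i\sigma_{c_i}),\qquad p_c(x)=\operatorname{Tr}[(\Pi_x^c\otimes I)\rho].
\]
For fixed $c$ the $\Pi^c_x$ are projectors that sum to the identity, so $p_c$ is a probability distribution. If $p_c(x)>0$, the \emph{post-measurement state} $\rho^c_x=p_c(x)^{-1}\operatorname{Tr}_R[(\Pi^c_x\otimes I)\rho\,(\Pi^c_x\otimes I)]$ is a state of the qubits in $R^c$, and
\begin{equation}\label{eq:post}
\operatorname{Tr}[(\Pi^c_x\otimes B)\rho]=p_c(x)\operatorname{Tr}[B\rho^c_x]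
\end{equation}
for all operators $B$ on $R^c$. If $p_c(x)=0$, the left side vanishes, because $\rho$ is then supported on the kernel of $\Pi^c_x\otimes I$ by (F3). Let $\mathbb E_R$ be the expectation for the following experiment: $c$ is uniform in $\{1,2,3\}^R$, and given $c$, the outcomes $x,x'$ are independent with distribution $p_c$. Put $\varepsilon=(x_ix_i')_{i\in R}\in\{\pm1\}^R$.

\begin{lemma}\label{lem:measure}
For $S\subseteq R$ and $Q\subseteq R^c$,
\[
a_{S\cup Q}(\rho)=\mathbb E_R\Bigl[\,\prod_{i\in S}(3\varepsilon_i)\cdot b_Q(\rho^c_x,\rho^c_{x'})\Bigr].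
\]
\end{lemma}

\begin{proof}
By \eqref{eq:post}, applied to each copy, $p_c(x)p_c(x')\,b_Q(\rho^c_x,\rho^c_{x'})=\operatorname{Tr}[(\rho\otimes\rho)(\Pi^c_x\otimes\Pi^c_{x'})V_Q]$. So the right side of the lemma equals $\operatorname{Tr}[(\rho\otimes\rho)WV_Q]$ with
\[
W=3^{-r}\sum_{c,x,x'}\ \prod_{i\in S}(3x_ix_i')\ \Pi^c_x\otimes\Pi^c_{x'},
\]
and $W$ is a product of one operator for each site of $R$. With $\pi^\gamma_\xi=\frac12(I+\xi\sigma_\gamma)$ we have $\sum_{\xi=\pm1}\pi^\gamma_\xi=I$ and $\sum_{\xi=\pm1}\xi\pi^\gamma_\xi=\sigma_\gamma$. The factor of $W$ at a site $i\in S$ is therefore $\frac13\sum_\gamma3\,\sigma_\gamma\otimes\sigma_\gamma=V_i$, and the factor at a site of $R\setminus S$ is $\frac13\sum_\gamma I\otimes I$, the identity. Hence $W=V_S$, and the claim follows from \eqref{eq:twocopy}.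
\end{proof}

Now fix $r$ with $0\le r\le n-3$, choose $R$ uniformly among the $r$-element sets, and write $\mathbb E$ for the average of $\mathbb E_R$ over $R$. Define the \emph{deficit} $D$ and the \emph{weights} $F_l$, $0\le l\le r$, by
\[
D=1-\binom{n-r}2^{-1}\sum_{Q\subseteq R^c,\,|Q|=2}b_Q(\rho^c_x,\rho^c_{x'}),\qquad
F_l(\varepsilon)=E_l(3\varepsilon)=\binom rl^{-1}\sum_{S\subseteq R,\,|S|=l}\ \prod_{i\in S}(3\varepsilon_i).
\]
Since at least three qubits are left unmeasured, Lemma~\ref{lem:two} gives $D\ge0$.

\begin{lemma}\label{lem:step}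
For $0\le l\le r\le n-3$ we have $\alpha_l(\rho)-\alpha_{l+2}(\rho)=\mathbb E[F_l(\varepsilon)D]$.
\end{lemma}

\begin{proof}
Fix $R$. Lemma~\ref{lem:measure}, used with $Q=\emptyset$ and with $|Q|=2$, shows that $\mathbb E_R[F_lD]$ is the average of $a_S-a_{S\cup Q}$ over all $l$-element sets $S\subseteq R$ and all pairs $Q\subseteq R^c$. When $R$ is also uniform, the joint distribution of $(S,Q)$ is invariant under permutations of $[n]$. So $S$ is a uniform $l$-subset and $S\cup Q$ is a uniform $(l+2)$-subset of $[n]$, and the average is $\alpha_l-\alpha_{l+2}$.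
\end{proof}

The weights are closest to their limiting form when $r$ is large, so in the rest of this section $r=n-3$.

\subsection{The case $k=4$}\label{sub:four}

Let $r\ge2$. Adding the cases $l=0$ and $l=2$ of Lemma~\ref{lem:step} gives
\[
1-\alpha_4=(\alpha_0-\alpha_2)+(\alpha_2-\alpha_4)=\mathbb E[(1+F_2)D].
\]
With $s=\sum_i\varepsilon_i$ we have $s^2=r+2e_2(\varepsilon)$, hence
\[
1+F_2=1+\frac{9(s^2-r)}{r(r-1)} .
\]
For $r\ge10$ this is at least $1-9/(r-1)\ge0$. For $r=9$ the sum $s$ is odd, so $s^2\ge1$ and $1+F_2\ge1-\frac{9\cdot8}{72}=0$. Since $D\ge0$, we obtain $\alpha_4\le1$ for all $n=r+3\ge12$. For $r=8$ and $s=0$ the weight is $-\frac27$, so this argument does not reach $n=11$.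

\subsection{The general even case}

Let $k=2d\ge2$ and $r=n-3\ge k-2$. Put
\[
g(\varepsilon)=\sum_{m=0}^{d-1}F_{2m}(\varepsilon).
\]
This is the sum $1+v^2+\dots+v^{k-2}$ with each power $v^l$ replaced by the symmetric mean $E_l$ of the numbers $v_i=3\varepsilon_i$. Summing Lemma~\ref{lem:step} over $l=0,2,\dots,k-2$ and using $\alpha_0=1$, we get the key identity
\begin{equation}\label{eq:key}
1-\alpha_k(\rho)=\mathbb E[g(\varepsilon)D],\qquad D\ge0 .
\end{equation}
It remains to bound $g$ from below. Individual terms $F_{2m}$ can be negative, as $F_2=-9/(r-1)$ for $s=0$ shows. If $|s|$ is large compared with $r$, all $F_{2m}$ turn out to be positive. If $|s|$ is small, they are bounded by $q^{2m}$, and the term $F_0=1$ dominates provided that $q^2<\frac12$; we take $q=\frac7{10}$.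

\begin{lemma}\label{lem:weight}
Let $k\ge4$ be even, $n\ge111k$ and $r=n-3$. Then $g(\varepsilon)\ge\frac2{51}$ for all $\varepsilon\in\{\pm1\}^r$.
\end{lemma}

\begin{proof}
Let $\tau=3\sum_i\varepsilon_i$. The $F_{2m}$ do not change under $\varepsilon\mapsto-\varepsilon$, so we may assume $\tau\ge0$. The numbers $v_i=3\varepsilon_i$ satisfy $v_i^2=9$, and Lemma~\ref{lem:rec} gives
\[
(r-m)F_{m+1}=\tau F_m-9m\,F_{m-1},\qquad F_0=1,\quad F_1=\tau/r .
\]
Only $F_0,\dots,F_{k-2}$ matter, so we use this for $m\le k-3$, and then $r\ge111k-3\ge111m$.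

\emph{Case $\tau\ge\frac47r$.} Apply Lemma~\ref{lem:pos} with $N=r$, $K=k-2$, $\kappa=9$, $\beta=\frac27$ and $s_m=\tau$. Its hypothesis holds because
\[
\tau-\frac{63}2m\ge\Bigl(\frac47-\frac{63}{222}\Bigr)r\ge\frac27r ,
\]
where $\frac{63}{222}\le\frac27$ amounts to $441\le444$. So all $F_m$ with $m\le k-2$ are positive, and $g\ge F_0=1$.

\emph{Case $0\le\tau<\frac47r$.} We show $|F_m|\le q^m$ for $0\le m\le k-2$, with $q=\frac7{10}$. This holds for $m=0$, and for $m=1$ since $\frac47<\frac7{10}$. If it holds for $m-1$ and $m$, where $1\le m\le k-3$, then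
\[
(r-m)|F_{m+1}|\le q^{m-1}\bigl(\tfrac47rq+9m\bigr)=q^{m-1}(0.4\,r+9m)\le q^{m-1}\cdot0.49\,(r-m).
\]
The last inequality is equivalent to $9.49\,m\le0.09\,r$, which holds since $0.09\,r\ge0.09\cdot111\,m=9.99\,m$. As $q^2=0.49$, this is the claim for $m+1$. Hence
\[
g\ge1-\sum_{m\ge1}(0.49)^m=1-\frac{49}{51}=\frac2{51}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for even $k$]
For $k=0$ we have $A_0=1$. The case $k=2$, $n\ge3$ is Lemma~\ref{lem:two}, and the case $k=4$, $n\ge12$ was proved in Section~\ref{sub:four}. For even $k\ge4$ and $n\ge111k$, identity \eqref{eq:key} and Lemma~\ref{lem:weight} give $1-\alpha_k\ge0$. Together with Section~\ref{sec:odd} this proves the theorem.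
\end{proof}

\section{Equality and stability for even $k$}\label{sec:equality}

We prove Theorem~\ref{thm:equality}(b). Let $k\ge4$ be even and $n\ge111k$. The deficit $D$ does not depend on $k$, and for $k=2$ identity \eqref{eq:key} reads $1-\alpha_2=\mathbb E[D]$. Hence Lemma~\ref{lem:weight} gives
\[
1-\alpha_k=\mathbb E[gD]\ge\tfrac2{51}\mathbb E[D]=\tfrac2{51}(1-\alpha_2),
\]
which is the stability bound. Since $\alpha_2\le1$, the equality $\alpha_k=1$ forces $\alpha_2=1$. Conversely, the states described in the theorem have $\alpha_k=1$ by Example~\ref{ex:span} and the invariance of $A_k$ under local unitaries. It remains to prove the following.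

\begin{proposition}\label{prop:rigid}
Let $n\ge5$ and $\alpha_2(\rho)=1$. Then, up to a local unitary, $\rho$ is supported on $\operatorname{span}\{|\mathbf 0\rangle,|\mathbf 1\rangle\}$.
\end{proposition}

\begin{proof}
Let $\sigma_\beta^{(i)}$ denote $\sigma_\beta$ acting on qubit $i$. For $i\ne j$ let $T_{ij}$ be the real $3\times3$ correlation matrix with entries $T_{ij}(\beta,\gamma)=\langle\sigma_\beta^{(i)}\sigma_\gamma^{(j)}\rangle_\rho$. Then $T_{ji}=T_{ij}^{\top}$, and $a_{ij}:=a_{\{i,j\}}(\rho)$ is the sum of the squares of the entries of $T_{ij}$. On the span in question, $T_{ij}$ has the single nonzero entry $T_{ij}(3,3)=1$ by Example~\ref{ex:span}. We show that the hypothesis forces this form: first the norm, then the rank, then the directions.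

\emph{Step 1: $a_{ij}=1$ for all pairs.} For a triple $T=\{i,j,l\}$ put $\Delta_{ijl}=a_{ij}+a_{jl}+a_{il}=3\alpha_2(\rho_T)$. By Lemma~\ref{lem:two}, $\Delta_{ijl}\le3$, and by (F1) the average over all triples is $3\alpha_2(\rho)=3$. So $\Delta_{ijl}=3$ for every triple. For distinct $i,j,l,m$,
\[
0=\Delta_{ijl}+\Delta_{ijm}-\Delta_{ilm}-\Delta_{jlm}=2a_{ij}-2a_{lm},
\]
since each of $a_{il},a_{jl},a_{im},a_{jm}$ occurs once with each sign. Thus disjoint pairs have the same value. Two pairs that share one element cover three qubits, and since $n\ge5$ there is a pair disjoint from both. Hence $a_{ij}$ is constant, and the constant is $1$.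

\emph{Step 2: four-body correlations factorize.} A four-body correlation is a two-body correlation conditioned on a measurement of two other qubits, so we use Lemma~\ref{lem:step} with $r=2\le n-3$ and $l=0$. It gives $\mathbb E[D]=1-\alpha_2=0$. As $D\ge0$, we have $D=0$ for every pair $R$, every $c$ and all $x,x'$ with $p_c(x)p_c(x')>0$. Fix $R$ and $c$, and put $M=\binom{n-2}2$ and $w_x=w(\rho^c_x)$. Then $w_x\cdot w_{x'}=M$, while $\|w_x\|^2\le M$ by Lemma~\ref{lem:two}, so $\|w_x-w_{x'}\|^2\le M+M-2M=0$. All $w_x$ coincide. Summing \eqref{eq:post} over $x$ gives $\sum_xp_c(x)\rho^c_x=\rho_{R^c}$, so their common value is $w(\rho_{R^c})$: the outcomes on $R$ do not affect the two-body correlations on $R^c$. Take $R=\{l,m\}$, $c_l=\delta$, $c_m=\eta$ and distinct $i,j\in R^c$. Since $\sigma_\delta^{(l)}\sigma_\eta^{(m)}=\sum_xx_lx_m\Pi^c_x$, formula \eqref{eq:post} gives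
\[
\langle\sigma_\beta^{(i)}\sigma_\gamma^{(j)}\sigma_\delta^{(l)}\sigma_\eta^{(m)}\rangle_\rho=\sum_xp_c(x)\,x_lx_m\,\langle\sigma_\beta^{(i)}\sigma_\gamma^{(j)}\rangle_{\rho^c_x}=T_{ij}(\beta,\gamma)\,T_{lm}(\delta,\eta).
\]
The same computation with $R=\{j,m\}$ evaluates the left side as $T_{il}(\beta,\delta)\,T_{jm}(\gamma,\eta)$. Therefore, for all distinct $i,j,l,m$,
\begin{equation}\label{eq:factor}
T_{ij}(\beta,\gamma)\,T_{lm}(\delta,\eta)=T_{il}(\beta,\delta)\,T_{jm}(\gamma,\eta).
\end{equation}

\emph{Step 3: a common axis at each qubit.} Let $i,j,l$ be distinct and choose a fourth index $m$. By Step 1 there are $\delta,\eta$ with $T_{lm}(\delta,\eta)\ne0$. Dividing \eqref{eq:factor} by this number shows that every column of $T_{ij}$ is a multiple of the column $\delta$ of $T_{il}$. Since $T_{ij}\ne0$ by Step 1, it has rank one. This holds for all pairs, so $T_{il}$ has rank one too, and $T_{ij}$ and $T_{il}$ have the same column space. Hence for each $i$ there is a unit vector $\nu_i\in\mathbb R^3$ that spans the column space of $T_{ij}$ for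 all $j\ne i$. The row space of $T_{ij}$ is the column space of $T_{ji}$, so $T_{ij}=s_{ij}\nu_i\nu_j^{\top}$ with $s_{ij}^2=a_{ij}=1$. Replacing $\nu_i$ by $s_{1i}\nu_i$ for $i\ge2$, we obtain $T_{1i}=\nu_1\nu_i^{\top}$.

The matrix $\nu_i\cdot\sigma=\sum_\beta\nu_i(\beta)\sigma_\beta$ is Hermitian and traceless, and its square is $I$ because the Pauli matrices anticommute and square to $I$. So it has eigenvalues $1$ and $-1$, and $U_i(\nu_i\cdot\sigma)U_i^*=Z$ for some unitary $U_i$. Let $\rho'=U\rho U^*$ with $U=U_1\otimes\cdots\otimes U_n$. Then $\langle Z^{(1)}Z^{(i)}\rangle_{\rho'}=\nu_1^{\top}T_{1i}\nu_i=1$ for $i=2,\dots,n$. By (F3), $\rho'$ is supported on the range of each projector $\frac12(I+Z^{(1)}Z^{(i)})$. This range is spanned by the standard basis vectors whose first and $i$th bits agree, and the intersection over $i$ is $\operatorname{span}\{|\mathbf 0\rangle,|\mathbf 1\rangle\}$.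
\end{proof}

\begin{remark}
The hypothesis $n\ge5$ is used in Steps 1 and 2, and it cannot be dropped. For $n=4$ the product of two Bell states has $A_2=3+3=\binom42$, and for $n=3$ the product of a Bell state and $|0\rangle$ has $A_2=3=\binom32$. Both have $a_{\{1,2\}}=3$, whereas $a_{\{1,2\}}=1$ for the states in Proposition~\ref{prop:rigid}.
\end{remark}

\section{Lower bounds for the number of qubits}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
If some state of $n$ qubits has $A_k>\binom nk$, then every valid $n_0(k)$ exceeds $n$.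

Let $n=k\ge2$ and take the GHZ state $(|\mathbf 0\rangle+|\mathbf 1\rangle)/\sqrt2$. Since $Y|0\rangle=i|1\rangle$ and $Y|1\rangle=-i|0\rangle$, a string $P$ with $y$ factors $Y$ and $k-y$ factors $X$ maps $|\mathbf 0\rangle$ to $i^y|\mathbf 1\rangle$ and $|\mathbf 1\rangle$ to $(-i)^y|\mathbf 0\rangle$. So $\langle P\rangle=\frac12(i^y+(-i)^y)$, which is $\pm1$ for even $y$. There are $2^{k-1}$ such strings with even $y$, hence $A_k\ge2^{k-1}>1=\binom kk$ and $n_0(k)\ge k+1$.

Let $k=4m$ and $n=6m$ with $m\ge1$, and let $\rho$ be the product of $3m$ Bell states. By multiplicativity and Example~\ref{ex:bell}, $a_S=3^{|S|/2}$ if $S$ is a union of Bell pairs, and $a_S=0$ otherwise. So $A_{4m}(\rho)=\binom{3m}{2m}3^{2m}=\binom{3m}m9^m$, and $\alpha_{4m}(\rho)=9^m/c_m$ with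
\[
c_m=\binom{6m}{4m}\Big/\binom{3m}m=\frac{(6m)!\,m!}{(4m)!\,(3m)!}.
\]
We have $c_0=1$. In $c_{m+1}/c_m$ we cancel $(6m+2)(6m+4)(6m+6)=8(3m+1)(3m+2)(3m+3)$ and $4m+4=4(m+1)$, which leaves
\[
\frac{c_{m+1}}{c_m}=2\cdot\frac{6m+1}{4m+1}\cdot\frac{6m+3}{4m+2}\cdot\frac{6m+5}{4m+3}\le2\cdot\frac32\cdot\frac32\cdot\frac53=\frac{15}2<9 .
\]
Hence $c_m<9^m$ and $\alpha_{4m}(\rho)>1$ for all $m\ge1$, so $n_0(4m)>6m$.

By Theorem~\ref{thm:main} the value $111k$ is valid for every $k\ge1$. The smallest valid $n_0(k)$ therefore lies between $k+1$ and $111k$ for $k\ge2$, so it is $\Theta(k)$.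
\end{proof}

\begin{remark}
The state of Example~\ref{ex:bell} also exceeds $\binom nk$ at these values of $n$, and in fact whenever $2\le k\le n\le2k-2$, but it has $\alpha_k\le3$ because all its $a_S$ are at most $3$. The two states in the proof exceed the product-state value by an exponentially large factor: $\alpha_k\ge2^{k-1}$ for the GHZ state, and $\alpha_{4m}\ge(6/5)^m$ for the product of Bell states, since $c_m\le(15/2)^m$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Numerical Bounds On Few Body Sector-Lengths},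
\texttt{https://maximilianruesch.de/\allowbreak scientific/\allowbreak bsc-thesis/\allowbreak bsc-thesis.pdf}

\end{thebibliography}
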